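# Separating almost everywhere domination from highness by a formula in the order of the c.e. degrees

## 1. A formula evaluated in $M_3$ and in a Boolean algebra

Let $M_3$ be the lattice with bottom $o$, top $1$ and three pairwise incomparable elements $p,q,r$ in between. Any two of $p,q,r$ have join $1$ and meet $o$. For an element $a$ we ask the following. Take elements $x_0,x_1\ge a$ and an element $y$ such that $x_0$ and $x_1$ can replace each other over $y$:
$$x_0\le x_1\vee y\quad\text{and}\quad x_1\le x_0\vee y. \tag{1}$$
Is there a common part of $x_0$ and $x_1$ that can already replace $x_0$, that is, a $c$ with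
$$c\le x_0,\quad c\le x_1,\quad x_0\le c\vee y\,? \tag{2}$$

Try $a=o$ in $M_3$, with $x_0=p$, $x_1=q$, $y=r$. Condition (1) holds, since $q\vee r=p\vee r=1$. The only $c$ below both $p$ and $q$ is $o$, and $o\vee r=r\not\ge p$. So the answer is no.

Try $a=p$. Then $x_0,x_1\in\{p,1\}$, so $x_0$ and $x_1$ are comparable. If $x_0\le x_1$, then $c=x_0$ works. If $x_1\le x_0$, then $c=x_1$ works, because $x_0\le x_1\vee y$ is part of (1). So the answer is yes at $p$, and for the same reason at $q$, $r$ and $1$.

Now take the subsets of a finite set, ordered by inclusion, and put $c=x_0\cap x_1$. An element of $x_0$ that is not in $y$ lies in $x_1$ by (1), hence in $c$. So $x_0\subseteq c\cup y$, and the answer is yes for every $a$.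

What we have evaluated is one formula that mentions nothing but the order. In an upper semilattice, write $v\le z$ for $v<z\vee v=z$, and write $u\le v\vee w$ for $\forall z\,(v\le z\wedge w\le z\to u\le z)$; this says exactly that $u$ is below the join of $v$ and $w$. The formula is
$$\phi(a):\quad \forall x_0\forall x_1\forall y\Big[\big(a\le x_0\wedge a\le x_1\wedge x_0\le x_1\vee y\wedge x_1\le x_0\vee y\big)\to\exists c\,\big(c\le x_0\wedge c\le x_1\wedge x_0\le c\vee y\big)\Big]. \tag{3}$$

In $M_3$ it separates $o$ from the other four elements. Three cases are trivial in every upper semilattice: $c=x_0$ works if $x_0\le x_1$, $c=x_1$ works if $x_1\le x_0$, and $c=a$ works if $x_0\le y$. So a counterexample to $\phi(a)$ must have $x_0,x_1$ incomparable and $x_0\not\le y$. Also, $\phi$ is upward closed: if $a\le b$, then $x_0,x_1\ge b$ implies $x_0,x_1\ge a$, so $\phi(a)$ implies $\phi(b)$.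

The computably enumerable (c.e.) Turing degrees form an upper semilattice too, which we call $\mathcal R$. A formula such as $\phi$ sees only their order. Which computability-theoretic differences between degrees can be seen in this way? The talk is about one such difference.

## 2. Almost everywhere domination against highness

**Definition.** For $f,g:\omega\to\omega$, $f$ *dominates* $g$ if $f(n)\ge g(n)$ for all but finitely many $n$. With $\mu$ the Lebesgue measure on $2^\omega$, a function $f$ is *almost everywhere dominating* (a.e.d.) if
$$\mu\{X\in2^\omega: f\text{ dominates all total } g\le_TX\}=1 .$$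
A set is a.e.d. if it computes such a function. This depends only on the Turing degree of the set, so we may speak of a.e.d. degrees. A degree $\mathbf a$ is *high* if $\mathbf a'\ge\mathbf 0''$.

**Example 1.** For a set $X$ with infinitely many elements let $g_X(n)$ be the least $t>n$ with $X(t)=1$. If $g_X(n)>2n$, then the $n$ positions $n+1,\dots,2n$ of $X$ are all $0$, an event of measure $2^{-n}$. By Borel–Cantelli, $n\mapsto 2n$ dominates $g_X$ for almost every $X$. On the other hand no computable $f$ is a.e.d., because $f+1$ is computable from every $X$ and is not dominated by $f$.

**Example 2.** The set $\emptyset'$ is a.e.d. Let $p_{e,n,s}$ be the measure of the set of $X$ for which $\Phi_e^X(n)$ halts within $s$ steps and with queries $<s$, and let $p_{e,n}=\lim_sp_{e,n,s}$. The $p_{e,n,s}$ are rational, computable and nondecreasing in $s$. With $\emptyset'$ we can decide whether some $t$ satisfies $p_{e,n,t}>p_{e,n,s}+2^{-n}$, so we can find an $s=s(e,n)$ for which there is no such $t$; then $p_{e,n}-p_{e,n,s}\le2^{-n}$. Let $f(n)$ be the largest value that any $\Phi_e^X(n)$ with $e\le n$ takes within $s(e,n)$ steps; only finitely many values occur. Fix $e$. For $n\ge e$, the set of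 $X$ with $\Phi_e^X(n)\downarrow>f(n)$ has measure at most $2^{-n}$. By Borel–Cantelli, for almost every $X$ with $\Phi_e^X$ total, $f$ dominates $\Phi_e^X$. Taking the union of the null sets over all $e$ shows that $f$ is a.e.d. Also $\emptyset'$ is high, while the computable sets are not, since $\mathbf 0'\not\ge\mathbf 0''$.

Two facts give the background. Every c.e. a.e.d. degree is high (Nies), and there are high c.e. degrees that are not a.e.d. (Binns, Kjos-Hanssen, Lerman and Solomon). So among the c.e. degrees, a.e.d. is a strictly stronger property than high. The paper "Non-Cupping, Measure and Computably Enumerable Splittings" asks whether the order shows a difference: is there a first-order formula in $\{<\}$ with equality, with one free variable and no parameters, that holds in $(\mathcal R,<)$ of all c.e. a.e.d. degrees and fails at some high c.e. degree? Parameters are excluded because with a fixed high $\mathbf b$ that is not a.e.d., the formula $x\ne\mathbf b$ would do. The formula (3) answers the question.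

**Main Theorem.** (A) $\phi(\mathbf a)$ holds for every c.e. almost everywhere dominating degree $\mathbf a$. (B) There is a high c.e. degree $\mathbf b$ for which $\phi(\mathbf b)$ fails.

Hence the answer is yes. Sections 3 to 6 prove (A), and Sections 7 to 9 prove (B). Section 10 contains a strengthening of (A), which the answer does not need.

We fix these conventions.

* Every c.e. set $Z$ has a fixed computable enumeration $(Z_s)$. For $v\in\omega$, $Z\upharpoonright v$ is the string of the first $v$ values of $Z$.
* Functionals are deterministic. A computation $\Phi^Z(z)[s]$ uses the values at stage $s$ and asks only about numbers $<s$.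
* If the oracle is a join of several sets, the *use* of a computation is the least $u\le s$ such that only numbers $<u$ are queried in each component. If no component changes below $u$, the same computation exists at all later stages.
* $Z$ *changes below $v$* between two stages if a number $<v$ enters $Z$ in between.
* $\langle a_1,\dots,a_n\rangle=\prod_ip_i^{a_i+1}$, with $p_i$ the $i$-th prime. For each $n$ this is injective with computable range, and $\langle a_1,\dots,a_n\rangle$ is larger than each $a_i$. Strings and nodes of trees are identified with code numbers.

A family $(T_k)$ is *uniformly $A$-c.e.* if one $A$-computable process enumerates all pairs $(k,w)$ with $w\in T_k$. We use the limit lemma: $g\le_T\emptyset'$ iff $g=\lim_tg_t$ for a computable sequence $(g_t)$; and its relative form for $A'$.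

## 3. From almost everywhere domination to small traces

All that (A) needs from almost everywhere domination is the following lemma.

**Lemma 1.** Let $A$ be a.e.d. and $h(k)=4^{k+1}$. For each $g\le_T\emptyset'$ there are uniformly $A$-c.e. sets $T_k$ with $g(k)\in T_k$ and $|T_k|\le h(k)$ for all $k$.

An a.e.d. function only bounds functions computed by typical oracles $X$, and $g$ need not be computable from $X$. So we let a typical $X$ compute a waiting time that says something about $g$: how long until the approximation to $g(k)$ takes a value that $X$ avoids.

*Proof.* Let $f\le_TA$ be an a.e.d. function, and let $g=\lim_tg_t$ with $(g_t)$ uniformly computable.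

**Step 1.** *We attach to each possible value $m$ of $g(k)$ a small clopen set.* Let
$$E_{k,m}=\{X: X(\langle k,m,i\rangle)=0\text{ for all }i<k+2\}.$$
Then $\mu(E_{k,m})=2^{-(k+2)}$, and these sets depend on pairwise disjoint sets of coordinates, so they are independent. Let $P=\{X:\forall k\;X\notin E_{k,g(k)}\}$. Then $\mu(P)\ge1-\sum_{k\ge 0}2^{-(k+2)}=\frac12$.

**Step 2.** *We apply almost everywhere domination to a waiting time.* For $X\in P$ let $\Theta^X(\langle k,t\rangle)$ be the least $t'>t$ with $X\notin E_{k,g_{t'}(k)}$, and let $\Theta^X(n)=0$ if $n$ is not a pair. For $X\in P$ this is total, since $g_{t'}(k)=g(k)$ for all large $t'$ and $X\notin E_{k,g(k)}$. It is computable from $X$. So for almost every $X\in P$, $f$ dominates $\Theta^X$, and hence $\Theta^X\le f_b:=\max(f,b)$ everywhere for some constant $b$. Since $P$ has positive measure and there are countably many $b$, some $b$ is such that $\{X\in P:\Theta^X\le f_b\text{ everywhere}\}$ has positive measure. Fix it.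

**Step 3.** *We pass to a class that $A$ can handle.* Let
$$Q=\{X:\forall k\,\forall t\,\exists t'\,(t<t'\le f_b(\langle k,t\rangle)\wedge X\notin E_{k,g_{t'}(k)})\}.$$
The search for $t'$ is bounded by an $A$-computable function, so each condition is clopen, and $Q$ is a $\Pi^0_1(A)$ class. It contains the set at the end of Step 2, so $\varepsilon:=\mu(Q)>0$. Moreover $Q\cap E_{k,g(k)}=\emptyset$ for every $k$: choose $t$ such that $g_{t'}(k)=g(k)$ for all $t'>t$; then the condition for $(k,t)$ says $X\notin E_{k,g(k)}$.

**Step 4.** *We read off the trace and count it.* Let $V=2^\omega\setminus Q$ and $S_k=\{m:E_{k,m}\subseteq V\}$. The open set $V$ is a union of an $A$-computable sequence of clopen sets, and $E_{k,m}$ is compact, so $E_{k,m}\subseteq V$ is witnessed by finitely many of them. So the $S_k$ are uniformly $A$-c.e., and $g(k)\in S_k$ by Step 3. Let $F\subseteq S_k$ be finite and $x=2^{-(k+2)}$. The union of the $E_{k,m}$, $m\in F$, is contained in $V$, so by independence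
$$1-(1-x)^{|F|}\le\mu(V)=1-\varepsilon,\qquad\text{that is,}\qquad |F|\cdot(-\ln(1-x))\le\ln(1/\varepsilon).$$
Since $-\ln(1-x)\ge x$, we get $|F|\le2^{k+2}\ln(1/\varepsilon)$. So $|S_k|\le2^{k+2}\ln(1/\varepsilon)$, which is at most $4^{k+1}=2^{2k+2}$ as soon as $2^k\ge\ln(1/\varepsilon)$. Let $T_k=S_k$ for these $k$, and $T_k=\{g(k)\}$ for the finitely many others. $\square$

**Definition.** A c.e. set $A$ has property **(T)** if for some computable $h\ge1$, every $g\le_T\emptyset'$ has uniformly $A$-c.e. sets $T_k\ni g(k)$ with $|T_k|\le h(k)$ for all $k$.

By Lemma 1, every c.e. a.e.d. set has (T). For $A=\emptyset'$ one can even take $h=1$ and $T_k=\{g(k)\}$. The set $A=\emptyset$ does not have (T). Given a computable $h$, let $g(k)$ be the least number in $\{0,\dots,h(k)\}$ that is not among the first $h(k)$ elements enumerated into $W_{\varphi_k(k)}$ (into $\emptyset$, if $\varphi_k(k)$ is undefined). Then $g\le_T\emptyset'$. If $T_k=W_{\varphi_e(k)}$ with $\varphi_e$ total and $|T_k|\le h(k)$ for all $k$, then $g(e)\notin T_e$.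

## 4. Chains of uses, and the missing permission at the top

With Lemma 1, part (A) follows from the next theorem: choose c.e. sets in the degrees concerned, and let $\mathbf c=\deg C$.

**Theorem A.** Let $A$ be c.e. with (T). Let $X_0,X_1,Y$ be c.e., $A\le_TX_0$, $A\le_TX_1$, $X_0=\Psi_0^{X_1\oplus Y}$, $X_1=\Psi_1^{X_0\oplus Y}$. Then there is a c.e. set $C$ with $C\le_TX_0$, $C\le_TX_1$ and $X_0\le_TC\oplus Y$.

Here is the first thing to try. For each $k$ choose a marker $n$. The oracle $C\oplus Y$ is supposed to believe that the current value $X_0(k)$ is final as long as $n\notin C$ and $Y$ is correct below some bound attached to $n$. So if $k$ enters $X_0$ and $Y$ is quiet below the bound, $n$ must go into $C$. To get $C\le_TX_0$ and $C\le_TX_1$, we want $n$ to enter $C$ only when both $X_0$ and $X_1$ change below a bound known from $n$; we then say that both *permit*.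

Let $v_0=k+1$, and let $v_1\ge v_0$ bound the uses of $\Psi_0^{X_1\oplus Y}(z)$ for $z<v_0$. When $k$ enters $X_0$, the computation $\Psi_0(k)=0$ has become wrong, so $Y$ or $X_1$ must change below $v_1$. If $Y$ changes, $C\oplus Y$ notices without help. If $X_1$ changes, both sets permit, and $n$ may enter $C$.

The trouble is this sequence of events. First $X_1$ changes below $v_1$ while $X_0$ does not change below $v_0$ and $Y$ does not change below $v_1$. The computations recover with a larger use $v_1'$. Then $k$ enters $X_0$, together with a number in $[v_1,v_1')$ that enters $Y$, and $X_1$ does not change. The oracle $C\oplus Y$ checks $Y$ only below $v_1$, so $n$ must enter $C$ at one of the two moments. At the first moment $X_0$ did not change below $v_0$, and at the second $X_1$ did not change.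

One can lengthen the chain. Let $v_2\ge v_1$ bound the uses of $\Psi_1^{X_0\oplus Y}(z)$ for $z<v_1$. Then a change of $X_1$ below $v_1$ with $Y$ quiet below $v_2$ comes with a change of $X_0$ below $v_2$, so both permit. But now $X_0$ alone may change below $v_2$, and one needs $v_3$, and so on. Whatever the length of the chain, a change at its top comes with one permission only.

Property (T) provides a way to survive a bounded number of unpermitted changes at the top. We give up the top level and continue with a shorter chain. Each time, we charge one element of a trace $T_k$ with at most $h(k)$ elements. The element can be withdrawn only by a change of $A$, and since $A\le_TX_0$ and $A\le_TX_1$, both sets see that change. So a chain of $h(k)+1$ levels, a length known in advance, suffices.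

## 5. Markers with levels and certificates

We now give the construction for Theorem A.

**Step 1.** *We define the chain and the function to be traced.* For an integer $j$ write $X_j$ for $X_{j\bmod2}$ and $\Psi_j$ for $\Psi_{j\bmod2}$, so that
$$\Psi_j^{X_{j+1}\oplus Y}=X_j. \tag{4}$$
Let $N=N(k)=h(k)+1$. Put $v_0^s(k)=k+1$. Given $v=v_j^s(k)$: if $\Psi_j^{X_{j+1}\oplus Y}(z)[s]\downarrow=X_{j,s}(z)$ for all $z<v$, let $v_{j+1}^s(k)$ be the maximum of $v$ and the uses of these computations; otherwise it is undefined. If $v_0^s(k),\dots,v_N^s(k)$ are all defined, let
$$g_s(k)=\big(v_0^s,\dots,v_N^s,\;X_{0,s}\upharpoonright v_N^s,\;X_{1,s}\upharpoonright v_N^s,\;Y_s\upharpoonright v_N^s\big). \tag{5}$$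

By induction on $j$, $v_j^s(k)$ is defined and constant for all large $s$. This is clear for $j=0$. If $v_j^s(k)=v$ for all large $s$, then by (4) the true computations $\Psi_j^{X_{j+1}\oplus Y}(z)$, $z<v$, exist and give $X_j(z)$. Once the oracles have settled below their uses and $s$ is large, they are the computations at $s$, and $v^s_{j+1}(k)$ is constant. So $g(k)=\lim_sg_s(k)$ exists, its strings are initial segments of $X_0,X_1,Y$, and $g\le_T\emptyset'$ by the limit lemma (set $g_s(k)=0$ where it is undefined).

**Step 2.** *We put the trace into a form in which each element has a use.* Let $T_k=T_k^A$ trace $g$ as in (T), where $T_k^Z$ is given by a c.e. operator uniformly in $k$. We may assume for every oracle $Z$: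

* $T_k^Z$ is enumerated in steps $t=0,1,\dots$, with at most one number per step, and each number at one step only;
* what happens at steps $\le t$ depends only on $k$ and $Z\upharpoonright t$;
* the enumeration stops after $h(k)$ elements.

To arrange this, at step $t$ enumerate the least number that the given operator produces within $t$ computation steps with queries $<t$ and that is not yet enumerated, as long as fewer than $h(k)$ numbers have been enumerated. For $Z=A$ nothing is lost, as $|T_k^A|\le h(k)$. Now
$$|T_k^Z|\le h(k)\quad\text{for all oracles } Z, \tag{6}$$
and if $w$ is enumerated at step $t$ relative to $Z$ and $Z'\upharpoonright t=Z\upharpoonright t$, then $w$ is enumerated at step $t$ relative to $Z'$.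

**Definition.** A *certificate* for $k$ at stage $s$ is a pair $(w,t)$ such that $w=g_s(k)$ is enumerated into $T_k^{A_s}$ at step $t\le s$. For given $k,s$ there is at most one.

**Step 3.** *We thin out the stages so that everything looks right at each of them.* Let $s_0\ge1$ be least such that $g_{s_0}(0)$ is defined and has a certificate at $s_0$. Let $s_{p+1}$ be the least $s>s_p$ such that

* (a) $\Psi_i^{X_{1-i}\oplus Y}(z)[s]\downarrow=X_{i,s}(z)$ for $i=0,1$ and all $z<s_p$;
* (b) for all $k\le p+1$, $g_s(k)$ is defined and has a certificate at stage $s$.

Such an $s$ exists, since (a) and (b) hold for all sufficiently large $s$: in (b), once $g_s(k)=g(k)$ and $A_s$ is correct below the step $t^*$ at which $g(k)$ is enumerated into $T^A_k$, the pair $(g(k),t^*)$ is a certificate at every such $s\ge t^*$. The same reason gives $s_0$. From now on "stage $p$" means $s_p$. We write $Z[p]=Z_{s_p}$, $g_p(k)=g_{s_p}(k)$, $v_j^p=v_j^{s_p}(k)$, and "between $p$ and $p+1$" refers to $s_p$ and $s_{p+1}$. Since $s_p\ge p+1$ and uses at $s_p$ are $\le s_p$,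
$$v_N^p(k)\le s_p\quad\text{for } k\le p. \tag{7}$$

**Step 4.** *The construction of $C$.* After each stage $p\ge k$ there is one *configuration* for $k$. A configuration *appointed* at stage $r$ consists of

* a marker $n$, fresh, $>s_r$ and larger than every number used so far;
* the fixed numbers $v_j=v_j^r(k)$ for $j\le N$;
* a level $L$, initially $N$;
* a list of *used* certificates, initially empty;
* a *current* certificate, initially that of $g_r(k)$ at stage $r$.

A configuration for $k$ is appointed at stage $k$, and whenever one for $k$ is discarded, a new one is appointed at the same stage. At stage $p+1$, for each $k\le p$, take the first case that applies, where "changes" means between $p$ and $p+1$. If none applies, do nothing.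

1. $Y$ changes below $v_N$: discard; nothing is enumerated.
2. $A$ changes below $t'$ for some used certificate $(w',t')$: put $n$ into $C$ and discard.
3. Some $j\le L$ is such that $X_j$ changes below $v_j$. Take the least such $j$, and let $(w,t)$ be the current certificate. If $j<L$: put $n$ into $C$ and discard. If $j=L$ and $A$ changes below $t$: put $n$ into $C$ and discard. If $j=L$ and $A$ does not change below $t$: *reduce*, that is, $(w,t)$ becomes used, $L$ becomes $L-1$, and the certificate of $g_{p+1}(k)$ at $p+1$ becomes current.
4. $A$ changes below $t$ for the current certificate $(w,t)$: replace it by the certificate of $g_{p+1}(k)$ at $p+1$.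

By Cases 2, 3 and 4, while a configuration is alive all its used certificates and its current certificate are *valid*: $A$ has not changed below $t$ since the certificate $(w,t)$ was made. In particular $w\in T_k^{A[p]}$ at the present stage $p$.

**Example 3.** Let $h(k)=2$, so $N=3$, and look at a configuration at level $3$ with bounds $v_0\le v_1\le v_2\le v_3$. Since $X_3=X_1$, suppose $X_1$ changes below $v_3$, but not below $v_1$, while $Y$ and $A$ are quiet and $X_0$ does not change below $v_2$. Then $w_1$ becomes used, $L=2$, and the current certificate has a value $w_2\ne w_1$, since these tuples record different initial segments of $X_1$. Now let $X_0$ change below $v_2$, but not below $v_0$, with $Y$ quiet below $v_3$ and $X_1$ quiet below $v_1$, at a stage $p+1$. The new value $w_3=g_{p+1}(k)$ differs from $w_1$ and $w_2$, and it lies in $T_k^{A[p+1]}$, which has at most two elements. So $w_1$ or $w_2$ has been withdrawn, which means that $A$ changed below $t_1$ or $t_2$. In either case $n$ enters $C$, by Case 2 or Case 3, at a moment when $A$ changes, so the event is visible to both $X_0$ and $X_1$.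

## 6. Why the construction works

**Claim 1.** *(What a living configuration still guarantees.)* If a configuration appointed at $r$ is alive at $p$ with level $L$, then $Y[p]\upharpoonright v_N=Y[r]\upharpoonright v_N$, and for $j\le L$ we have $X_j[p]\upharpoonright v_j=X_j[r]\upharpoonright v_j$ and $v_j^p=v_j$. Moreover, for $j<L$ and $z<v_j$ the computation $\Psi_j(z)[p]$ equals that at $r$, with use $\le v_{j+1}$.

*Proof.* ("Alive at $p$" refers to the situation after the action of stage $p$.) As Case 1 has not applied, $Y$ has not changed below $v_N$. If Case 3 applied with some $j$ below the level, the configuration was discarded. When we reduce from a level $L'$, the least $j$ with a change is $L'$, so nothing changes for the $j\le L'-1$ that remain. This gives the statements on $Y$ and $X_j$.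

Let $j<L$ and $z<v_j$. The computation $\Psi_j^{X_{j+1}\oplus Y}(z)[r]$ has use $\le v_{j+1}\le v_N$ by the definition of $v_{j+1}$. Since $j+1\le L$, $X_{j+1}$ has not changed below $v_{j+1}$, and neither has $Y$. So the computation persists, and its value still agrees with $X_j[p](z)=X_j[r](z)$. Finally $v_0^p=k+1=v_0$, and if $v_j^p=v_j$ with $j<L$, then $v_{j+1}^p$ is computed from the same computations as $v_{j+1}$, so $v_{j+1}^p=v_{j+1}$. $\square$

**Claim 2.** *(Below the top, both sets permit.)* In Case 3 with $j<L$, $X_{j+1}$ also changes below $v_{j+1}$. So both $X_0$ and $X_1$ change below $v_N$.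

*Proof.* Let $z<v_j$ enter $X_j$ between $p$ and $p+1$. By Claim 1, $\Psi_j(z)[p]=X_j[p](z)=0$ with use $\le v_{j+1}$. Case 1 did not apply, so $Y$ does not change below $v_{j+1}\le v_N$. If $X_{j+1}$ did not change below $v_{j+1}$, the computation would persist and $\Psi_j(z)[p+1]=0\ne1=X_j[p+1](z)$. But $z<v_N\le s_r\le s_p$ by (7), so this contradicts (a) for $s_{p+1}$. The second sentence holds since $j$ and $j+1$ have different parity. $\square$

**Claim 3.** *(The chain never runs out.)* At every stage at which a configuration is alive, $L\ge1$.

*Proof.* Levels drop by one at a time from $N\ge 2$. Consider the first $p$ at which a given configuration is alive with $L=0$, if there is one, or any earlier $p$ at which it is alive. Let its used certificates at $p$ be $(w_1,t_1),\dots,(w_m,t_m)$, in order of use, so $L=N-m$. Let $(w_i,t_i)$ be made at stage $q_i$ and used at a reduction from level $L_i$ at stage $p_i+1>q_i$. The level does not change while a certificate is current, so after the action of stage $q_i$ the level was $L_i$. By Claim 1, $v_N^{q_i}\ge v_{L_i}^{q_i}=v_{L_i}$. By (5), $w_i=g_{q_i}(k)$ contains $v_N^{q_i}$ and $X_{L_i}[q_i]\upharpoonright v_N^{q_i}$.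

Let $i<i'$. Certificate $i'$ was made when certificate $i$ became used, or later, so $q_{i'}\ge p_i+1$. Hence a number $<v_{L_i}$ entered $X_{L_i}$ between $q_i$ and $q_{i'}$. If $w_{i'}=w_i$, then $v_N^{q_{i'}}=v_N^{q_i}\ge v_{L_i}$ and $X_{L_i}[q_{i'}]\upharpoonright v_N^{q_i}=X_{L_i}[q_i]\upharpoonright v_N^{q_i}$, a contradiction. So $w_1,\dots,w_m$ are distinct. All of them lie in $T_k^{A[p]}$, because used certificates are valid. By (6), $m\le h(k)$, and so $L\ge N-h(k)=1$. In particular the level never becomes $0$. $\square$

**Claim 4.** *(Each $k$ gets a permanent configuration.)* For each $k$, only finitely many configurations for $k$ are discarded.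

*Proof.* Let $g_p(k)=g(k)$ for all $p\ge p_0$. A configuration appointed at some $r\ge p_0$ has $v_N=v_N^p$ for all $p\ge r$, and by (5) the sets $X_0,X_1,Y$ never change below $v_N$ after $r$. So Cases 1 and 3 never apply to it. Hence no certificate is ever used, Case 2 never applies, and the configuration is never discarded. $\square$

**Claim 5.** $X_0\le_TC\oplus Y$.

*Proof.* Given $k$, search for $p\ge k$ such that the configuration for $k$ after stage $p$ has marker $n\notin C$ and $Y[p]\upharpoonright v_N=Y\upharpoonright v_N$. The search succeeds: by Claim 4 some configuration for $k$ is never discarded; its marker belongs to it alone and enters $C$ only at a discard, so $n\notin C$; and since Case 1 never applies, $Y$ is correct below its $v_N$.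

Conversely, a configuration found by the search is never discarded. Case 1 cannot apply after $p$, and every other discard puts $n$ into $C$. Suppose that $k$ enters $X_0$ after stage $p$, say between $q$ and $q+1$ with $q\ge p$. At stage $q+1$, Cases 1 and 2 do not apply, since there is no discard. Since $k<v_0$, Case 3 applies with $j=0$, and $0<L$ by Claim 3. So the configuration is discarded, a contradiction. Hence $X_0(k)=X_0[p](k)$. $\square$

**Claim 6.** $C\le_TX_0$ and $C\le_TX_1$.

*Proof.* Let $i\in\{0,1\}$. By hypothesis $X_i$ computes $A$. Call a certificate $(w,t)$ *$A$-correct* at $p$ if $A[p]\upharpoonright t=A\upharpoonright t$. Let $n$ be given. Markers appointed at stage $r$ exceed $s_r>r$, so we can computably decide whether $n$ is ever a marker, and if so find its configuration and its $k$. If $n$ is not a marker, $n\notin C$. Otherwise use $X_i$ to search for a stage $p$ such that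

* (i) the configuration of $n$ has been discarded by stage $p$; then $n\in C$ iff $n\in C[p]$, with $C[p]$ taken after the action of stage $p$; or
* (ii) it is alive at $p$, $X_i[p]\upharpoonright v_N=X_i\upharpoonright v_N$, and all its used certificates and its current certificate are $A$-correct; then we answer $n\notin C$.

*The answer in (ii) is right.* After $p$, $X_i$ does not change below $v_N$. So by Claim 2, Case 3 with $j<L$ never applies. Case 3 with $j=L$ needs a change of $X_L$ below $v_L\le v_N$, so it can apply only if $L\not\equiv i\pmod2$. Until it first applies after $p$, the current certificate is the one from $p$, since it is $A$-correct and so is never replaced by Case 4. Also Case 2 does not apply, since all used certificates are $A$-correct. So when Case 3 first applies, $A$ does not change below $t$ for the current certificate $(w,t)$; the configuration is reduced, and the newly used certificate is $A$-correct. The new level is $\equiv i\pmod2$, so Case 3 never applies again. Thus all certificates that are ever used are $A$-correct, and Case 2 never applies. Hence $n$ never enters $C$. (The configuration may still be discarded by Case 1, which enumerates nothing.)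

*The search terminates.* Suppose the configuration is never discarded, so that (i) never holds. Eventually $X_i$ is correct below $v_N$, and $L$ and the used list are fixed, since $L$ can only decrease. All used certificates are $A$-correct, since otherwise Case 1 or Case 2 would discard the configuration. From then on Case 3 never applies, since it would discard or reduce. So the current certificate $(w,t)$ is replaced exactly when $A$ changes below $t$. Let $g(k)$ be enumerated into $T_k^A$ at step $t^*$. Once $g_p(k)=g(k)$ and $A[p]\upharpoonright t^*=A\upharpoonright t^*$ hold permanently, any newly made certificate is $(g(k),t^*)$, because $g(k)$ is enumerated into $T_k^{A[p]}$ at step $t^*$ and at no other step. This certificate is $A$-correct. So either the current certificate is already $A$-correct, or it is later replaced by an $A$-correct one, and (ii) holds. $\square$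

$C$ is c.e., so Claims 5 and 6 prove Theorem A, and with it part (A). $\blacksquare$

## 7. Chains whose length is chosen late

For (B) we turn the chain around. In Section 6 a chain of fixed length $h(k)+1$ was enough. We now build sets for which no length fixed in advance is enough, while keeping $A$ high.

**Theorem B.** There are c.e. sets $A,U_0,U_1,V$ such that, with $X_0=A\oplus U_0$, $X_1=A\oplus U_1$, $Y=A\oplus V$: $A$ is high; $U_0\le_TU_1\oplus V$ and $U_1\le_TU_0\oplus V$; and no c.e. $W$ with $W\le_TX_0$ and $W\le_TX_1$ satisfies $X_0\le_TW\oplus Y$.

Then $\mathbf b=\deg A$ is high and $\phi(\mathbf b)$ fails, witnessed by $\deg X_0,\deg X_1,\deg Y$: the first two are $\ge\mathbf b$, condition (1) holds by the two reductions, and any $c$ as in (2) would be the degree of a c.e. set $W$ of the excluded kind. So (B) follows.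

Forget $A$ for a moment and consider one candidate: functionals with $\Phi_0^{U_0}=\Phi_1^{U_1}=W$ and $\Delta^{W\oplus V}=U_0$. We choose a number $x_0$, keep it out of $U_0$, and wait until $\Delta^{W\oplus V}(x_0)=0$ with some use $d$, while $\Phi_0$ and $\Phi_1$ agree with $W$ below $d$. Then we want $x_0\in U_0$ with $W\oplus V$ unchanged below $d$. But $U_0\le_TU_1\oplus V$ requires that the entry of $x_0$ be recorded in $U_1\oplus V$.

The first attempt is to record it by a number $y_0\in V$ that was fixed together with $x_0$. By the time we act, $d$ may exceed $y_0$, and putting $y_0$ into $V$ destroys the $\Delta$-computation. The second attempt is to record it by a number $x_1$ that enters $U_1$ at the same moment. Then the $\Phi_0$- and $\Phi_1$-computations may be destroyed together, and $W$ is free to change below $d$ before they recover.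

So we change $U_1$ and $U_0$ at different times. First put $x_1$ into $U_1$ alone. The $\Phi_0$-computations survive, so when everything agrees again, $W$ is the same below $d$. Then put $x_0$ into $U_0$ alone; now the $\Phi_1$-computations survive. The entry of $x_0$ can be recorded in $V$ by a number that depends on the stage $s'$ at which $x_1$ entered $U_1$. The oracle $U_1$ allows us to find $s'$, and such a number can be chosen larger than $s'$, hence larger than $d$. What remains is to record $x_1$ in $U_0\oplus V$. If its prearranged number $y_1$ is also too small, begin with $x_2$, and so on. The numbers $y_0,y_1,\dots$ are fixed in advance and unbounded, so some $y_m$ exceeds the current stage. We begin there and walk down to $x_0$. The length $m$ is chosen only after $d$ is known.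

**Example 4.** Let $m=2$. At a stage $t_2$ put $x_2$ into $U_0$ and $y_2>t_2$ into $V$. At a later stage $t_1$ put $x_1$ into $U_1$ and $y_1'(t_2)>t_2$ into $V$. At $t_0>t_1$ put $x_0$ into $U_0$ and $y_0'(t_1)>t_1$ into $V$. To decide $x_0\in U_0$ from $U_1\oplus V$: $y_0\notin V$, but $x_1\in U_1$; run the construction to find $t_1$ and look up $y_0'(t_1)$ in $V$. To decide $x_1\in U_1$ from $U_0\oplus V$: $y_1\notin V$, but $x_2\in U_0$; find $t_2$ and look up $y_1'(t_2)$. To decide $x_2\in U_0$: $y_2\in V$, so yes. No number $<d\le t_2$ entered $V$, and at each step only one of $U_0,U_1$ changed.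

## 8. A tree of strategies with $A$ high

Now $A$ returns. It is part of all oracles, and it must be high, so it receives infinitely many numbers that may disturb the computations. The standard remedy is a tree construction in which a strategy trusts a computation only if the foreseeable elements of $A$ below the use have already been enumerated.

The requirements are as follows.

* $R_e$: $\lim_xA(\langle e,x\rangle)$ exists, and equals $1$ iff $W_e$ is infinite.
* $N_e$, for the $e$-th quadruple $(\Phi_0,\Phi_1,W,\Delta)$ of three functionals and a c.e. set $W$: not all of $\Phi_0^{X_0}=W$, $\Phi_1^{X_1}=W$, $\Delta^{W\oplus(A\oplus V)}=U_0$ hold.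

By the limit lemma relative to $A$, the $R_e$ give $\{e:W_e\text{ infinite}\}\le_TA'$. This set is $\Pi^0_2$-complete, so $\emptyset''\le_TA'$. If a c.e. $W$ satisfied $W\le_TX_0$, $W\le_TX_1$ and $X_0\le_TW\oplus Y$, then $U_0\le_TW\oplus Y$, and some $N_e$ would fail. So Theorem B follows from the requirements and the two reductions between $U_0$ and $U_1$.

**Step 1.** *The tree.* Nodes of length $2e$ are $R_e$-nodes with outcomes $\infty<_Lf$. Nodes of length $2e+1$ are $N_e$-nodes with the single outcome $0$. For nodes, $\gamma<_L\beta$ means that $\gamma,\beta$ are incomparable and $\gamma$ is to the left of $\beta$. A node $\gamma$ has *higher priority* than $\beta$ if $\gamma<_L\beta$ or $\gamma\subsetneq\beta$, and *lower priority* if $\beta<_L\gamma$ or $\beta\subsetneq\gamma$. Any two distinct nodes are related in exactly one of these ways. All nodes are initialized at stage $0$, and $i(\alpha)$ denotes the last stage so far at which $\alpha$ was initialized. Initializing an $N$-node cancels its *era*.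

**Step 2.** *The numbers that an $N$-node may use.* For an $N$-node $\beta$, an era started at stage $s_0$ has the numbers $x_j=\langle\beta,s_0,j\rangle$, intended for $U_{j\bmod2}$, and the $V$-markers $y_j=\langle0,\beta,s_0,j,0\rangle$ and $y_j'(s')=\langle1,\beta,s_0,j,s'\rangle$, for $j,s'\in\omega$. All of them exceed $s_0$. Also $y_j>j$ and $y_j'(s')>s'$. Numbers of different nodes or eras, or with different indices, are different.

**Step 3.** *What happens at stage $s\ge1$.* Start at the root and visit successive nodes of length $<s$, following outcomes. The notation $[s]$ refers to the values at the moment of the visit.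

*An $R_e$-node $\alpha$.* If $|W_{e,s}|$ exceeds $|W_{e,t}|$ for the last previous stage $t$ at which $\alpha$ had outcome $\infty$ (exceeds $0$ if there is none), the outcome is $\infty$, and all $z=\langle e,x\rangle$ with $x<|W_{e,s}|$ and $z>i(\alpha)$ are put into $A$. Otherwise the outcome is $f$ and nothing is enumerated.

*An $N_e$-node $\beta$.* A computation with use $u$ is *believable* (at $\beta,s$) if for every $R_{e'}$-node $\alpha$ with $\alpha^{\frown}\infty\subseteq\beta$, every $z=\langle e',x\rangle$ with $i(\alpha)<z<u$ is already in $A$. For instance, if $\beta$ has only one such $\alpha$, with $e'=0$ and $i(\alpha)=5$, then a computation with use $20$ is believable iff the numbers $\langle0,x\rangle=2\cdot3^{x+1}$ in the interval $(5,20)$, namely $6$ and $18$, are in $A$. For a number $d$ let $\mathrm{Agr}(d)$ be the condition: for all $z<d$ and $i=0,1$, $\Phi_i^{A\oplus U_i}(z)[s]\downarrow=W_s(z)$ by believable computations.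

* (a) If $\beta$ has no era: start one with $s_0=s$ and status *waiting*. Outcome $0$.
* (b) If the status is waiting, and $\Delta^{W\oplus(A\oplus V)}(x_0)[s]\downarrow=0$ by a believable computation with use $d$ such that $\mathrm{Agr}(d)$ holds: fix this $d$. Let $m$ be least with $y_m>s$. Put $x_m$ into $U_{m\bmod2}$ and $y_m$ into $V$. The status becomes *active* with pointer $m$. We say that $\beta$ *acts*.
* (c) If the status is active with pointer $j>0$ and $\mathrm{Agr}(d)$ holds: put $x_{j-1}$ into $U_{(j-1)\bmod2}$ and $y'_{j-1}(s')$ into $V$, where $s'$ is the stage at which $x_j$ was enumerated. The pointer becomes $j-1$. Again $\beta$ *acts*.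
* (d) Otherwise: outcome $0$.

If $\beta$ acts, initialize all nodes of lower priority than $\beta$ and end the visits of this stage, with $\pi_s=\beta$. If no node acts, $\pi_s$ is the string of length $s$ obtained. At the end of the stage initialize all $\gamma$ with $\pi_s<_L\gamma$.

**Step 4.** *Three facts about initialization.*

* (F1) If $\alpha\subseteq\beta$ and $\alpha$ is initialized at a stage, so is $\beta$. Indeed $\pi_s<_L\alpha$ implies $\pi_s<_L\beta$, and if an acting node $\delta$ satisfies $\delta<_L\alpha$ or $\delta\subsetneq\alpha$, then $\delta<_L\beta$ or $\delta\subsetneq\beta$, respectively.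
* (F2) A node visited at stage $s\ge1$ is not initialized at stage $s$. Visited nodes are $\subseteq\pi_s$, while nodes initialized at $s$ are proper extensions of $\pi_s$ or lie to its right.
* (F3) If a node $\alpha<_L\beta$ is visited at $s$, then $\pi_s\supseteq\alpha$, so $\pi_s<_L\beta$. If an $R$-node $\alpha$ with $\alpha^{\frown}f\subseteq\beta$ has outcome $\infty$ at $s$, then $\pi_s\supseteq\alpha^{\frown}\infty$, so $\pi_s<_L\beta$. In both cases $\beta$ is initialized at $s$.

## 9. The true path, the reductions, and the diagonalization

**Lemma 2.** There is an infinite path all of whose nodes $\alpha$ satisfy: $\alpha$ is visited infinitely often, only finitely many $\pi_s$ are $<_L\alpha$, $\alpha$ is initialized only finitely often, and if $\alpha$ is an $N$-node it acts only finitely often. If $\alpha$ is an $R_e$-node on it, then $\alpha^{\frown}\infty$ is on it iff $W_e$ is infinite.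

*Proof.* We use induction on the length. The root is an $R_0$-node, it is visited at every stage $s\ge1$, it is never initialized after stage $0$, and no $\pi_s$ is to its left.

Let $\alpha$ be on the path with the stated properties. If $\alpha$ is an $R_e$-node and $W_e$ is infinite, then the outcome $\infty$ occurs infinitely often, since $\alpha$ is visited infinitely often and $|W_{e,s}|\to\infty$; let $\gamma=\alpha^{\frown}\infty$. If $W_e$ is finite, each occurrence of $\infty$ needs a larger $|W_{e,s}|$ than the one before, so $\infty$ occurs finitely often; let $\gamma=\alpha^{\frown}f$. If $\alpha$ is an $N$-node, it acts finitely often and has outcome $0$ at its other visits; let $\gamma=\alpha^{\frown}0$. In each case $\gamma$ is visited infinitely often, because it is visited at every stage $s>|\gamma|$ at which $\alpha$ is visited and has the chosen outcome.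

If $\pi_s<_L\gamma$, then $\pi_s<_L\alpha$, which happens finitely often, or $\gamma=\alpha^{\frown}f$ and $\alpha$ has outcome $\infty$ at $s$, which also happens finitely often. So only finitely many $\pi_s$ are $<_L\gamma$.

After stage $0$, $\gamma$ is initialized only at stages $s$ with $\pi_s<_L\gamma$, or at which some $\beta\subsetneq\gamma$ acts; for if a node $\beta<_L\gamma$ acts, then $\pi_s=\beta<_L\gamma$. The nodes $\beta\subsetneq\gamma$ are finitely many and act finitely often by induction. So $\gamma$ is initialized finitely often. If $\gamma$ is an $N$-node, then after its last initialization it has only one era, in which it acts at most once by (b) and then at most $m$ times by (c). Hence it acts finitely often. $\square$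

**$R_e$ holds.** Only numbers $\langle e,x\rangle$ with $x<|W_e|$ enter row $e$ of $A$, so the limit is $0$ if $W_e$ is finite. If $W_e$ is infinite, the $R_e$-node $\alpha$ on the path of Lemma 2 has a final $i(\alpha)$ and infinitely often has outcome $\infty$, with $|W_{e,s}|\to\infty$. So all $\langle e,x\rangle>i(\alpha)$ enter $A$, and the limit is $1$.

**The reductions $U_0\le_TU_1\oplus V$ and $U_1\le_TU_0\oplus V$.** We treat $U_0$; for $U_1$ exchange even and odd $j$. Given $z$, only numbers $z=x_j=\langle\beta,s_0,j\rangle$ with $j$ even, where $\beta$ is an $N$-node that starts an era at stage $s_0<z$, can enter $U_0$. This condition is decidable by running the construction through stage $s_0$. Suppose it holds. The number $x_j$ can enter $U_0$ only by (b) with $m=j$, simultaneously with $y_j$, or by (c), simultaneously with $y_j'(s')$, where $s'$ is the stage at which $x_{j+1}$ was enumerated into $U_1$. Moreover, $y_j$ and $y_j'(s')$ enter $V$ only in these ways. Therefore: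

* if $y_j\in V$, then $z\in U_0$;
* if $y_j\notin V$ and $x_{j+1}\notin U_1$, then $z\notin U_0$;
* if $y_j\notin V$ and $x_{j+1}\in U_1$, find the stage $s'$ at which $x_{j+1}$ was enumerated; then $z\in U_0$ iff $y_j'(s')\in V$.

**$N_e$ holds.** Let $\beta$ be the $N_e$-node on the path of Lemma 2 and $r$ its last initialization stage. By (F1), no node $\alpha\subseteq\beta$ is initialized after $r$.

**Step 1.** *An action of $\beta$ protects what it relies on.* Suppose $\beta$ acts at stage $s>r$. Then:

* (P1) after this action, no number $<s$ is put into $U_0$, $U_1$ or $V$ by any node $\gamma\ne\beta$;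
* (P2) if a computation with use $u$ is believable at $\beta,s$ (so $u\le s$), no number $<u$ enters $A$ after this action.

For (P1), nothing more is enumerated at stage $s$ after the action. If a $\gamma$ of higher priority acted after $s$, $\beta$ would be initialized, which is impossible. If $\gamma$ has lower priority, it is initialized at $s$ and its era is canceled. So any later action of $\gamma$ belongs to an era started after $s$, and all numbers of that era exceed $s$.

For (P2), only $R$-nodes enumerate into $A$. Let $z$ be put into $A$ by an $R$-node $\alpha$ at a stage $t>s$. If $\alpha$ has lower priority than $\beta$, it was initialized at $s$, so $z>i(\alpha)\ge s\ge u$. If $\alpha<_L\beta$ or $\alpha^{\frown}f\subseteq\beta$, then $\alpha$ is visited with outcome $\infty$ at $t$, so by (F3) $\beta$ is initialized at $t>r$, which is impossible. The remaining possibility is $\alpha^{\frown}\infty\subseteq\beta$. Then $i(\alpha)$ is the same at $t$ as at $s$, and $z>i(\alpha)$ is in the row of $\alpha$. If $z<u$, then $z$ was already in $A$ at the visit to $\beta$ at $s$, by believability.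

**Step 2.** *True computations are eventually believed.* If $\Phi_i^{X_i}(z)\downarrow$ or $\Delta^{W\oplus Y}(x)\downarrow$, then at all sufficiently late visits to $\beta$ the true computation is present and believable. It is present once the oracles have settled below its use. For each of the finitely many $R$-nodes $\alpha$ with $\alpha^{\frown}\infty\subseteq\beta$, $i(\alpha)$ is eventually final, and every element of the row of $\alpha$ above the final $i(\alpha)$ enters $A$, as seen in the proof of $R_e$. So the computation is eventually believable.

**Step 3.** *If $N_e$ fails, $\beta$ completes its walk down.* Suppose that $\Phi_0^{X_0}=\Phi_1^{X_1}=W$ and $\Delta^{W\oplus Y}=U_0$. By Step 2, for each fixed $d$, $\mathrm{Agr}(d)$ holds at all sufficiently late visits. Consider the final era of $\beta$, started at the first visit to $\beta$ after $r$, at a stage $s_0>r$. If (b) never acted in it, then $x_0\notin U_0$, so $\Delta^{W\oplus Y}(x_0)=0$. By Step 2, with $d$ the use of this true computation, (b) would act at some late visit. So (b) acts, at a stage $t_m$, with some $d\le t_m$. Since $\mathrm{Agr}(d)$ holds at all late visits, (c) acts until the pointer is $0$. Let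
$$t_m<t_{m-1}<\dots<t_0$$
be the stages at which $x_m,\dots,x_0$ are enumerated. These are the only stages at which $\beta$ acts in this era, and $\mathrm{Agr}(d)$ holds at each of them at the moment of the visit.

**Step 4.** *$W$ does not change below $d$ from $t_m$ on.* First, $W_{t_{j-1}}\upharpoonright d=W_{t_j}\upharpoonright d$ for $0<j\le m$. Let $i=1-(j\bmod2)$. At $t_j$, $\Phi_i^{A\oplus U_i}(z)=W_{t_j}(z)$ for $z<d$ by believable computations, whose uses are $\le t_j$. At $t_j$, $\beta$ puts $x_j$ into $U_{j\bmod2}$ and nothing into $U_i$. By (P1) and (P2), and since $\beta$ does not act strictly between $t_j$ and $t_{j-1}$, these computations still exist when $\beta$ is visited at $t_{j-1}$. Since $\mathrm{Agr}(d)$ holds there, $W_{t_{j-1}}(z)=W_{t_j}(z)$.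

Likewise, at $t_0$ only $U_0$, and not $U_1$, receives an $x$-number, and $\beta$ never acts after $t_0$. So the computations $\Phi_1^{X_1}(z)=W_{t_0}(z)$, $z<d$, that exist at $t_0$ are permanent. Since $\Phi_1^{X_1}=W$,
$$W\upharpoonright d=W_{t_0}\upharpoonright d=\dots=W_{t_m}\upharpoonright d. \tag{8}$$

**Step 5.** *The $\Delta$-computation is permanent and wrong.* By (P2), applied at $t_m$ to the $\Delta$-computation, no number $<d$ enters $A$ from the action at $t_m$ on. No number $<d\le t_m$ enters $V$ either: for nodes other than $\beta$ this is (P1), and $\beta$ itself enumerates into $V$ only $y_m>t_m$ and numbers $y_j'(s')>s'\ge t_m$. With (8), the computation found at $t_m$ is permanent and gives $\Delta^{W\oplus Y}(x_0)=0$. But $x_0\in U_0$. This contradicts $\Delta^{W\oplus Y}=U_0$, so $N_e$ holds. This proves Theorem B and part (B), and with Section 6 the Main Theorem. $\blacksquare$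

## 10. Superhigh degrees, and $M_3$ above $\mathbf a$

The proof of (A) used almost everywhere domination only through (T), and the bound in (T) may in fact be noncomputable. Call a c.e. degree *superhigh* if $\emptyset''\le_{tt}A'$ for a c.e. set $A$ in it. For instance $\mathbf 0'$ is superhigh.

**Theorem C.** Let $A$ be c.e. and suppose there is $h\le_TA$ such that every $g\le_T\emptyset'$ has uniformly $A$-c.e. sets $T_k\ni g(k)$ with $|T_k|\le h(k)$. Then $\phi(\deg A)$ holds. In particular $\phi$ holds of every superhigh c.e. degree.

*Proof.* **Step 1.** *An $A$-computable bound can be replaced by a computable one.* We may take $h\ge1$ nondecreasing. Choose $\ell\le_TA$ strictly increasing with $\ell(m)\ge h(m+1)$. Given $g\le_T\emptyset'$, let $\hat g(m)=g\upharpoonright\ell(m)$, which is $\le_T\emptyset'$ as $A\le_T\emptyset'$, and let $(\hat T_m)$ trace $\hat g$ with bound $h$. For $k<\ell(0)$ let $T_k=\{g(k)\}$. For $k\ge\ell(0)$ let $m\ge1$ be least with $k<\ell(m)$, and let $T_k=\{\sigma(k):\sigma\in\hat T_m\text{ a string},\ |\sigma|>k\}$. Then $g(k)\in T_k$, because $\hat g(m)\in\hat T_m$ has length $\ell(m)>k$. The $T_k$ are uniformly $A$-c.e. Since $k\ge\ell(m-1)$ by the choice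 of $m$, $|T_k|\le h(m)\le\ell(m-1)\le k$. So (T) holds with the computable bound $k+1$, and Theorem A applies.

**Step 2.** *In the superhigh case we get a good guessing function.* Let $K=\emptyset'$, let $\emptyset''$ be the jump of $K$, and suppose $\emptyset''\le_{tt}A'$. Since $A'$ is $A$-c.e., we can evaluate the truth tables along an $A$-computable enumeration of $A'$. This gives $f\le_TA$ with values in $\{0,1\}$ and a computable $\rho\ge1$ such that $\lim_sf(x,s)=\emptyset''(x)$ with at most $\rho(x)$ changes of $f(x,\cdot)$: each change needs one of the numbers in the truth table for $x$ to enter $A'$.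

**Step 3.** *A process that lists candidates for $\Phi_d^K(k)$.* Consider the following $A$-computable process with parameters $d,k$ and a number $e$, started idle.

* *Idle:* wait for a step $s$ with $f(e,s)=0$ and $\Phi_d^{K_s}(k)[s]\downarrow$, with use $u$; issue $\sigma=K_s\upharpoonright u$ and go to *pending*.
* *Pending:* wait for a later step $s'$ at which $\sigma\not\prec K_{s'}$ (then go to idle) or else $f(e,s')=1$ (then put $\Phi_d^\sigma(k)$ into $T_{d,k}$ and go to *confirmed*).
* *Confirmed:* wait until $\sigma\not\prec K_{s'}$, then go to idle.

Since $A\le_TK$, the event "the process issues some $\sigma\prec K$" is c.e. in $K$ uniformly in $d,k,e$. By the recursion theorem there is a computable $e(\cdot,\cdot)$ such that for $e=e(d,k)$ the process with parameters $d,k,e$ ever issues some $\sigma\prec K$ iff $e\in\emptyset''$. Use this $e$. A string is issued when $f(e,\cdot)=0$ and confirmed when $f(e,\cdot)=1$, and between two confirmations the process has issued a new string. So each element of $T_{d,k}$ can be charged to its own change of $f(e,\cdot)$ from $0$ to $1$, and $|T_{d,k}|\le\rho(e(d,k))$. The $T_{d,k}$ are uniformly $A$-c.e.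

**Step 4.** *If $\Phi_d^K(k)\downarrow$, then $\Phi_d^K(k)\in T_{d,k}$.* When the process is idle, no string issued so far is an initial segment of $K$: each was left because $\sigma\not\prec K_{s'}$, and as $K$ is c.e. and $\sigma$ was once an initial segment of the approximation, $\sigma\not\prec K$. If the process stayed idle forever from some step on, then $e\notin\emptyset''$, so $f(e,s)\to0$, and it would leave idle, a contradiction. If it is pending or confirmed with $\sigma\not\prec K$, it eventually returns to idle. Once $K_s$ is correct on the true use and the true computation has appeared, any newly issued $\sigma$ satisfies $\sigma\prec K$, and after issuing such a string the process never returns to idle. So eventually the process has some $\sigma\prec K$ and never returns to idle. Then $e\in\emptyset''$ and $f(e,s)\to1$, so the string is confirmed, and the value $\Phi_d^\sigma(k)=\Phi_d^K(k)$ is put into $T_{d,k}$.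

**Step 5.** *One bound for all $g$.* For $g=\Phi_d^K$ take $T_k=T_{d,k}$ for $k\ge d$ and $T_k=\{g(k)\}$ for $k<d$. The function $h(k)=\max_{d\le k}\rho(e(d,k))$ is a common computable bound for all $g\le_T\emptyset'$. So (T) holds. $\square$

Three consequences connect this with the lattice of Section 1.

First, $\phi(\mathbf a)$ is equivalent to the same statement with $y\ge\mathbf a$ also required. If $x_0,x_1\ge\mathbf a$, replace $y$ by $y\vee\mathbf a$; given $c\le x_0,x_1$ with $x_0\le c\vee y\vee\mathbf a$, use $c\vee\mathbf a\le x_0,x_1$. So $\phi(\mathbf a)$ is a statement about the interval $[\mathbf a,\mathbf0']$ of $\mathcal R$. It is upward closed in $\mathbf a$, as seen in Section 1, so it fails at every c.e. degree below the degree $\mathbf b$ of Theorem B.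

Second, if $\phi(\mathbf a)$ holds, then $M_3$ does not embed into $[\mathbf a,\mathbf0']$ preserving joins and meets. Let the images of the bottom and of the three atoms be $o$ and $x_0,x_1,y$. Then $x_0\vee y=x_1\vee y$, so $\phi(\mathbf a)$ gives $c\le x_0,x_1$ with $x_0\le c\vee y$. Since $c\vee\mathbf a\le x_0,x_1$, we get $c\le c\vee\mathbf a\le o\le y$. Hence $x_0\le y$, a contradiction.

Third, the degree $\mathbf b$ of Theorem B is high but neither a.e.d. nor superhigh, by part (A) and Theorem C.
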